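# Unique invariant means on a compact group without a spectral gap

## 1. Boundedly many columns: a spectral gap and only one mean

Let $G$ be a compact group with normalized Haar measure $\mu$. It acts on functions by left translation, $(gf)(x)=f(g^{-1}x)$, and this action is unitary on $L^2(G)$. Write $L^2_0(G)=\{f\in L^2(G):\int_G f\,d\mu=0\}$. Two notions of "the translations mix well" will be compared.

**Definition (mean).** A mean on $L^\infty(G)$ is a positive linear functional $m$ with $m(1)=1$. It is invariant under $g$ if $m(gh)=m(h)$ for all $h\in L^\infty(G)$. It is $G$-invariant, or $\Gamma$-invariant for a subgroup $\Gamma$, if this holds for all $g$ in $G$, or in $\Gamma$.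

The Haar integral $h\mapsto\int h\,d\mu$ is a $G$-invariant mean. A mean is only finitely additive on sets. A *density* is an $f\in L^1(G)$ with $f\ge 0$ and $\int f\,d\mu=1$; it gives the mean $h\mapsto\int fh\,d\mu$. The set of all means is weak\*-compact in $L^\infty(G)^*$, so every sequence of densities has weak\* limit points, and these are means.

**Definition (strong property (T)).** For a finite set $F\subseteq G$ and $\varepsilon>0$, a unit vector $v$ in a unitary representation of $G$ is $(F,\varepsilon)$-invariant if $\|gv-v\|<\varepsilon$ for all $g\in F$. The group $G$ has strong property (T), written st.pr.(T), if there are a finite $F\subseteq G$ and $\varepsilon>0$ such that $L^2_0(G)$ contains no $(F,\varepsilon)$-invariant unit vector.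

**Example (finite groups).** Let $G$ be finite. For $v\in L_0^2(G)$ of norm $1$, the average of $gv$ over $g\in G$ is $0$, so $1=\|v-\operatorname{avg}_g gv\|\le\max_g\|gv-v\|$; hence $F=G$, $\varepsilon=1$ witness st.pr.(T). If $m$ is a $G$-invariant mean, then $m(h)=m(\operatorname{avg}_g gh)$, and $\operatorname{avg}_g gh$ is the constant $\int h$, so $m$ is the Haar integral.

Proposition 5.16 of "Invariant Measures For Algebraic Actions, Zariski Dense Subgroups And Kazhdan's Property (T)" says that st.pr.(T) implies that the Haar integral is the unique $G$-invariant mean on $L^\infty(G)$. The question of this lecture is whether the converse holds: must a compact group with only one invariant mean have such a gap?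

We start with a family of infinite groups where both properties hold and the proof is easy. For a prime $p$ and $k\ge 1$ let
$$M_{p,k}=\mathrm{Mat}_{3\times k}(\mathbb F_p),\qquad H_{p,k}=M_{p,k}\rtimes SL_3(\mathbb F_p),\qquad (A,s)(B,q)=(A+sB,\,sq).$$
Take distinct primes $p_1,p_2,\dots$ and positive integers $k_n$, and form $G=\prod_n H_{p_n,k_n}$. In this section $k_n\le k$ for all $n$. The plan: find one countable group with property (T) that maps densely into $G$, deduce a gap, and deduce uniqueness from the gap. This takes three lemmas, all of which will be reused.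

### From means to almost invariant densities

**Lemma 1 (Day).** Let $G$ be a compact group, $F\subset G$ finite, $m$ a mean on $L^\infty(G)$ invariant under all $g\in F$, $h\in L^\infty(G)$ real, $\eta>0$. There is a density $f$ with $\|gf-f\|_1<\eta$ for all $g\in F$ and $|\int fh\,d\mu-m(h)|<\eta$.

*Proof.* All functions are real here. First, densities are weak\*-dense in the means. Otherwise Hahn–Banach separates $m$ from the weak\* closure of the convex set of densities by a weak\*-continuous functional, that is, by a real $h'\in L^\infty(G)$ with $m(h')>\sup_f\int fh'=\operatorname{ess\,sup}h'$. But $\operatorname{ess\,sup}h'-h'\ge 0$, so $m(h')\le\operatorname{ess\,sup}h'$, a contradiction.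

So let $f_\alpha$ be a net of densities converging weak\* to $m$. For $g\in F$ and $h'\in L^\infty(G)$,
$$\int(gf_\alpha-f_\alpha)h'\,d\mu=\int f_\alpha\,(g^{-1}h'-h')\,d\mu\longrightarrow m(g^{-1}h'-h')=0 .$$
Consider the set
$$\Big\{\big((gf-f)_{g\in F},\ \textstyle\int fh\,d\mu-m(h)\big): f\text{ a density}\Big\}\subset L^1(G)^F\oplus\mathbb R .$$
It is convex, as the image of a convex set under an affine map. Since the dual of $L^1$ is $L^\infty$, we have just shown that $0$ is in its weak closure. By Mazur's theorem $0$ is in its norm closure, which is the claim. $\square$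

### A uniform gap for $\mathrm{Mat}_{3\times r}(\mathbb Z)\rtimes SL_3(\mathbb Z)$

Recall that a countable group $\Lambda$ has *property (T)* if there are a finite $S\subset\Lambda$ and $\kappa>0$ with $\max_{s\in S}\|sv-v\|\ge\kappa\|v\|$ for every vector $v$ of every unitary representation of $\Lambda$ without nonzero invariant vectors. Finite groups have it, by the computation in the example above. The group $\mathbb Z$ does not: for any finite $S\subset\mathbb Z$ and $\kappa>0$, let $1\in\mathbb Z$ act on $\mathbb C$ by rotation through a tiny nonzero angle.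

**Lemma 2.** For $r\ge1$ let $\Gamma_r=\mathrm{Mat}_{3\times r}(\mathbb Z)\rtimes SL_3(\mathbb Z)$. There are a finite set $S\subset\Gamma_r$ and $C<\infty$ such that for every unitary representation $\mathcal H$ of $\Gamma_r$ and every $v\in\mathcal H$,
$$\operatorname{dist}(v,\mathcal H^{\Gamma_r})\le C\max_{s\in S}\|sv-v\|. \tag{1}$$

*Proof.* The group $\mathbb Z^3\rtimes SL_3(\mathbb Z)$ has property (T): it is a lattice in $\mathbb R^3\rtimes SL_3(\mathbb R)$, which has (T), and (T) passes to lattices (Bekka–de la Harpe–Valette, *Kazhdan's Property (T)*, Sect. 1.4 and Thm 1.7.1). We glue $r$ copies of it.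

Let $\mathcal N_i\cong\mathbb Z^3$ be the $i$-th column subgroup of $\mathrm{Mat}_{3\times r}(\mathbb Z)$, let $Q=SL_3(\mathbb Z)$ and $\Lambda_i=\mathcal N_i\rtimes Q\cong\mathbb Z^3\rtimes SL_3(\mathbb Z)$. Let $S_i\subset\Lambda_i$ and $\kappa_i>0$ be as in the definition of (T). Given $v$, apply the definition to the component of $v$ orthogonal to $\mathcal H^{\Lambda_i}$; it lies in a subrepresentation without invariant vectors, and it is moved by $s$ exactly as much as $v$. This gives $\operatorname{dist}(v,\mathcal H^{\Lambda_i})\le\kappa_i^{-1}\max_{S_i}\|sv-v\|$. Put $S=\bigcup_i S_i$, $\kappa=\min_i\kappa_i$, $D=\kappa^{-1}\max_{S}\|sv-v\|$.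

Let $P_i$ and $P_Q$ be the orthogonal projections onto $\mathcal H^{\mathcal N_i}$ and $\mathcal H^Q$. Since $\mathcal H^{\Lambda_i}\subset\mathcal H^{\mathcal N_i}\cap\mathcal H^Q$, both $\|v-P_iv\|$ and $\|v-P_Qv\|$ are at most $D$. Next, $(A,s)(N,1)(A,s)^{-1}=(sN,1)$, so $\mathcal N_i$ is normal in $\Gamma_r$. Hence $\mathcal H^{\mathcal N_i}$ is $\Gamma_r$-invariant and $P_i$ commutes with $\Gamma_r$. Therefore $P_i$ maps $\mathcal H^{\mathcal N_j}$ and $\mathcal H^Q$ into themselves. A self-adjoint operator that preserves a closed subspace preserves its orthogonal complement too, so it commutes with the projection onto it. So all of $P_1,\dots,P_r,P_Q$ commute with one another, except that nothing more is needed about $P_Q$ than that it commutes with each $P_i$. It follows that $P_QP_1\cdots P_rv$ lies in $\mathcal H^Q\cap\bigcap_i\mathcal H^{\mathcal N_i}=\mathcal H^{\Gamma_r}$, because $Q$ and the $\mathcal N_i$ generate $\Gamma_r$. Replacing one projection at a time,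
$$\|v-P_QP_1\cdots P_rv\|\le\|v-P_Qv\|+\sum_{i=1}^r\|v-P_iv\|\le(r+1)D ,$$
and $C=(r+1)/\kappa$ works. $\square$

### Dense images in products over distinct primes

**Lemma 3.** Let $(p_i)_{i\in I}$ be distinct primes, with $I$ countable, let $r\ge 1$ and $T_i\in\mathrm{Mat}_{r\times k_i}(\mathbb F_{p_i})$. Put $M_i'=\{CT_i:C\in\mathrm{Mat}_{3\times r}(\mathbb F_{p_i})\}$ and $L_i=M_i'\rtimes SL_3(\mathbb F_{p_i})\subseteq H_{p_i,k_i}$. Then $L_i$ is a subgroup of $H_{p_i,k_i}$, and
$$\varphi:\Gamma_r\to\prod_{i\in I}L_i,\qquad\varphi(A,s)=\big((A\bmod p_i)T_i,\ s\bmod p_i\big)_{i\in I}$$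
is a homomorphism with dense image.

The set $M_i'$ consists of the matrices all of whose rows lie in the row space of $T_i$. For $r=1$ and $T_i=c$ a row vector, it is the set of $3\times k_i$ matrices whose rows are multiples of $c$.

*Proof.* $M_i'$ is additive and stable under left multiplication by $SL_3(\mathbb F_{p_i})$, so $L_i$ is a subgroup. Since $(A+sB)T_i=AT_i+s(BT_i)$, $\varphi$ is a homomorphism. For density we show that $\varphi$ is onto $\prod_{i\in I'}L_i$ for every finite $I'\subset I$. Let $(C_iT_i,s_i)_{i\in I'}$ be given. By the Chinese remainder theorem, applied entry by entry, there is an integer matrix $A$ with $A\equiv C_i$ mod $p_i$ for $i\in I'$. It remains to lift $(s_i)$ to $SL_3(\mathbb Z)$. Each $SL_3(\mathbb F_{p_i})$ is generated by elementary matrices $1+a e_{uv}$, $u\ne v$. By the Chinese remainder theorem there is an integer $a'\equiv a$ mod $p_i$ with $a'\equiv0$ modulo the other primes of $I'$, so $1+a'e_{uv}\in SL_3(\mathbb Z)$ maps to $1+ae_{uv}$ in the $i$-th factor and to $1$ in the others. Such elements generate $\prod_{i\in I'}SL_3(\mathbb F_{p_i})$. $\square$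

### The gap gives uniqueness

**Proposition 4.** Let $G$ be a compact group, and let $F\subseteq G$ finite and $\varepsilon>0$ be such that $L^2_0(G)$ has no $(F,\varepsilon)$-invariant unit vector. Then the Haar integral is the unique mean on $L^\infty(G)$ invariant under $\Gamma=\langle F\rangle$.

*Proof.* Let $m$ be a $\Gamma$-invariant mean, $h\in L^\infty(G)$ real, $\eta>0$, and take $f$ from Lemma 1. Put $v=\sqrt f$, a unit vector in $L^2(G)$. For $\alpha,\beta\ge0$ we have $|\sqrt\alpha-\sqrt\beta|^2\le|\alpha-\beta|$, so $\|gv-v\|_2^2\le\|gf-f\|_1<\eta$ for $g\in F$. Write $v=\alpha 1+v_0$ with $\alpha=\int v\ge0$ and $v_0\in L^2_0(G)$. By hypothesis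
$$\varepsilon\|v_0\|\le\max_{g\in F}\|gv_0-v_0\|=\max_{g\in F}\|gv-v\|\le\sqrt\eta ,\qquad \alpha^2=1-\|v_0\|^2 .$$
So $\alpha\to1$ as $\eta\to0$, and
$$\|f-1\|_1\le\|v-1\|_2\,\|v+1\|_2\le 2(2-2\alpha)^{1/2}\to0 .$$
Then $|m(h)-\int h|\le\eta+\|h\|_\infty\|f-1\|_1\to0$. Thus $m(h)=\int h$ for real $h$, hence for all $h$. $\square$

A $G$-invariant mean is $\Gamma$-invariant, so Proposition 4 contains Proposition 5.16.

**Proposition 5.** Let $G=\prod_nH_{p_n,k_n}$ with distinct primes $p_n$ and $k_n\le k$ for all $n$. Then $G$ is topologically finitely generated, has st.pr.(T), and the Haar integral is its unique $G$-invariant mean on $L^\infty(G)$.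

*Proof.* Apply Lemma 3 with $r=k$ and $T_n$ the $k\times k_n$ matrix whose first $k_n$ rows form the identity and whose other rows vanish (so $CT_n$ is $C$ with its last $k-k_n$ columns dropped). Then $M_n'=M_{p_n,k_n}$ and $L_n=H_{p_n,k_n}$, so $\varphi:\Gamma_k\to G$ has dense image. $\Gamma_k$ is finitely generated, because $SL_3(\mathbb Z)$ is generated by finitely many elementary matrices and $\mathrm{Mat}_{3\times k}(\mathbb Z)$ is a finitely generated abelian group. So $G$ is topologically finitely generated.

A vector of $L^2(G)$ fixed by $\varphi(\Gamma_k)$ is fixed by its closure $G$, since $g\mapsto gv$ is norm continuous; a $G$-fixed $v$ equals $\int_G gv\,dg$, a constant. So $L_0^2(G)$ has no nonzero $\Gamma_k$-invariant vector, and (1) gives $\max_{s\in S}\|\varphi(s)v-v\|\ge1/C$ for all unit $v\in L^2_0(G)$. This is st.pr.(T) with $F=\varphi(S)$ and $\varepsilon=1/C$. Uniqueness follows from Proposition 4. $\square$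

What changes when the numbers $k_n$ are unbounded?

## 2. Unboundedly many columns: the gap is lost

**Proposition 6.** Let $G=\prod_nH_{p_n,k_n}$ with $\sup_nk_n=\infty$. For every finite $F\subset G$ and every $n$ with $k_n>3|F|$ there is a nonzero column $c\in\mathbb F_{p_n}^{k_n}$ such that the open and closed set
$$E=\{x\in G:\ \text{the $n$-th coordinate }(B,q)\text{ of }x\text{ satisfies }Bc=0\}$$
satisfies $gE=E$ for $g\in F$ and $\mu(E)=p_n^{-3}$. Consequently $G$ does not have st.pr.(T), and $G$ is not topologically finitely generated.

*Proof.* Let $(A_g,s_g)$ be the $n$-th coordinate of $g\in F$. Together the matrices $A_g$ have at most $3|F|<k_n$ rows, so there is $c\ne0$ with $A_gc=0$ for all $g\in F$. The $n$-th coordinate of $gx$ is $(A_g+s_gB,\,s_gq)$, and $(A_g+s_gB)c=s_gBc$, which vanishes exactly when $Bc=0$. So $gE=E$. For uniform $B$ the vector $Bc$ is uniform in $\mathbb F_{p_n}^3$, so $\mu(E)=p_n^{-3}\in(0,1)$. Normalizing $1_E-\mu(E)$ gives an $F$-invariant unit vector in $L_0^2(G)$; it is $(F,\varepsilon)$-invariant for every $\varepsilon>0$. Since $F$ was arbitrary, st.pr.(T) fails.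 Also $1_E$ is continuous, nonconstant and invariant under $\langle F\rangle$, so $\langle F\rangle$ is not dense. $\square$

The gap is gone. Is the Haar integral still the only $G$-invariant mean? For some groups without a gap it is not.

**Example (the circle).** Let $G=\mathbb R/\mathbb Z$. Given $x_1,\dots,x_d$ and $\varepsilon>0$, Dirichlet's theorem gives $q\ge1$ with $|e^{2\pi iqx_i}-1|<\varepsilon$ for all $i$. The character $\chi(x)=e^{2\pi iqx}$ is a unit vector of $L^2_0(G)$ with $\|x_i\chi-\chi\|=|e^{2\pi iqx_i}-1|<\varepsilon$. So the circle lacks st.pr.(T). It also has non-Haar invariant means, as the converse would predict. Let $V$ be an open dense set with $\mu(V)<1$ (a union of small intervals around the rationals). Any finite intersection of translates of $V$ is open and dense, so it has positive measure; a limit point of the normalized indicators of these finite intersections is a mean with $m(1_{gV})=1$ for all $g$. The set of all such means is convex, weak\*-compact, and preserved by the commuting maps $m\mapsto m\circ g$. By the Markov–Kakutani theorem it contains a $G$-invariant mean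 $m$, and $m(1_V)=1\ne\mu(V)$.

Our groups behave differently, provided the primes grow fast enough. Let $(k_n)_{n\ge1}$ be any sequence of positive integers, put $N_n=3k_n$ and $\delta_n=2^{-n-1}$, and choose primes recursively with
$$p_n>|K_{n-1}|\,N_n!\,(2/\delta_n)^{N_n}\,\delta_n^{-2},\qquad K_n=H_1\times\dots\times H_n,\quad H_n=H_{p_n,k_n},\quad K_0=1. \tag{2}$$
Then $\delta_np_n\ge1$, and the $p_n$ are distinct because $p_n>|K_{n-1}|\ge p_{n-1}$ for $n\ge2$. Let $G=\prod_{n\ge1}H_n$.

**Theorem A.** (i) The Haar integral is the unique $G$-invariant mean on $L^\infty(G)$. (ii) $G$ has st.pr.(T) $\iff$ $G$ is topologically finitely generated $\iff$ $\sup_nk_n<\infty$.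

Part (ii) is already proved: it is Propositions 5 and 6 together. With $k_n=n$, Theorem A gives a metrizable profinite group whose only invariant mean is the Haar integral, but which does not have st.pr.(T). So the converse of Proposition 5.16 is false. A corrected converse does hold:

**Theorem B.** For a compact group $G$ the following are equivalent: (1) $G$ has st.pr.(T); (2) some finitely generated subgroup $\Gamma\le G$ has the Haar integral as its unique invariant mean on $L^\infty(G)$; (3) the same for some countable subgroup $\Gamma\le G$.

So the converse fails exactly because $G$ is uncountable: if $(k_n)$ is unbounded in Theorem A, every countable subgroup of $G$ has non-Haar invariant means, while $G$ has none. Sections 3 to 6 prove Theorem A(i), and Section 7 proves Theorem B.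

## 3. No fixed countable set of translations is enough

The sensible first attempt at Theorem A(i) is to copy Section 1: find finitely many elements, or at least a countable dense subgroup $\Gamma$ of $G$, such that invariance under $\Gamma$ alone forces a mean to be Haar. For $\sup k_n=\infty$ we can see by hand that this fails. Let $\Gamma=\{\gamma_1,\gamma_2,\dots\}\le G$ be countable. Choose $n_1<n_2<\cdots$ with $k_{n_j}>3j$, and let $E_j$ be the set of Proposition 6 for $F=\{\gamma_1,\dots,\gamma_j\}$ and $n=n_j$. Let $m$ be a weak\* limit point of the densities $f_j=1_{E_j}/\mu(E_j)$. For each $\gamma\in\Gamma$ we have $\gamma f_j=f_j$ for all large $j$, so $m$ is $\Gamma$-invariant. With $V=\bigcup_jE_j$ we have $m(1_V)=1$, but $\mu(V)\le\sum_jp_{n_j}^{-3}\le\sum_{q\ge2}q^{-3}<1$. So $m$ is not Haar.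

The mean $m$ depends on $\Gamma$, and Theorem A(i) claims that some element of $G$ outside $\Gamma$ moves it. A proof therefore has to choose its finite set of translations *after* it has seen the set $U$ for which $m(1_U)=\mu(U)$ is to be shown.

For cylinder sets there is no difficulty. If $U$ depends only on the first $n_0$ coordinates, averaging $1_U$ over translations by the finite group $K_{n_0}$ gives the constant $\mu(U)$, so $m(1_U)=\mu(U)$ for every $K_{n_0}$-invariant mean. But $m$ is not countably additive, so this says nothing about limits such as the set $V$ above. The following statement tells us what to look for with a general $U$.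

For a closed subgroup $L\le G$, with normalized Haar measure $dl$, the operator $P_L=\int_Ll\,dl$ on $L^2(G)$ is the orthogonal projection onto the $L$-invariant vectors.

**Proposition 7.** Let $G$ be as in Theorem A, $L\le G$ a closed subgroup, $F\subset G$ finite and $C'<\infty$ such that
$$\|v-P_Lv\|\le C'\max_{g\in F}\|gv-v\|\qquad\text{for all }v\in L^2(G). \tag{3}$$
Then for every mean $m$ on $L^\infty(G)$ invariant under all $g\in F$ and every Borel set $U\subset G$,
$$m(1_U)\le\operatorname{ess\,sup}_{x\in G}\,a(x),\qquad a(x)=\int_L1_U(lx)\,dl. \tag{4}$$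

*Proof.* Let $\eta>0$. Lemma 1 gives a density $f$ with $\|gf-f\|_1<\eta$ for $g\in F$ and $\int_Uf\,d\mu>m(1_U)-\eta$. As in Proposition 4, $v=\sqrt f$ is a unit vector with $\|gv-v\|_2^2<\eta$ for $g\in F$. Let $w=P_Lv$. By (3), $\|v-w\|\le C'\sqrt\eta$, and $\|w\|\le1$.

Since $\mu$ is left invariant, $\|1_Uw\|^2=\int_G1_U(lx)w(lx)^2\,dx$ for each $l\in L$. Since $w$ is $L$-invariant, $w(lx)=w(x)$ for almost every $x$. Averaging over $l$ and using Fubini (note $w$ is real),
$$\|1_Uw\|^2=\int_L\int_G1_U(lx)\,w(x)^2\,dx\,dl=\int_Ga(x)\,w(x)^2\,dx\le\operatorname{ess\,sup}a .$$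
Hence
$$m(1_U)-\eta<\|1_Uv\|^2\le\big(\|1_Uw\|+\|v-w\|\big)^2\le\big((\operatorname{ess\,sup}a)^{1/2}+C'\sqrt\eta\big)^2 .$$
$L$, $F$ and $C'$ do not depend on $\eta$. Let $\eta\to0$. $\square$

There is a trade-off. For $L=G$ we have $a\equiv\mu(U)$, but (3) fails for unbounded $k_n$, since it would be a gap. For $L=1$, (3) is trivial, but $a=1_U$. Given $U$, we want a subgroup $L$ that is small enough to carry a gap, so essentially one with a bounded number of columns in each factor, and large enough that $L$-averages of $1_U$ are almost nowhere above $\mu(U)$ by more than a small error. Only an upper bound is needed, because we can also apply it to $G\setminus U$.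

The essential supremum in (4) cannot be weakened in this argument to "most $x$". The set $D=\{a>\sigma\}$ is $L$-invariant, and if $\mu(D)>0$ then $f=1_D/\mu(D)$ is an exactly $L$-invariant density with $\int_Uf=\int af>\sigma$. So the exceptional $L$-orbits have to be removed altogether, up to measure zero.

## 4. Ten directions that average well through every point

We work in one factor. The functions $f_1,\dots,f_J$ below will be slices of conditional expectations of $1_U$, and we look for a few directions $Z_i\in M=M_{p,k}$ such that averaging over the span of the $Z_i$, from any base point $B$, gives at most the mean plus a small error.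

Random directions come to mind first. With $r$ independent uniform directions, the second moment method shows that the proportion of bad base points is at most $Jp^{-r}\delta^{-2}$, where $\delta$ is the allowed error (this is Step 1 below, with $9$ replaced by $r$). So for $r$ fixed most base points are good. But we need *all* of the $p^N$ base points, $N=3k$. This bound excludes bad points only once $Jp^{-r}\delta^{-2}<p^{-N}$, which forces $r>N=3k$. Then the number of directions is not bounded, and the gap is lost with it.

To get past this point, use randomness to make the bad set $\mathfrak B$ small, with a fixed number of directions, and then add one direction, chosen algebraically, in which *no* line meets $\mathfrak B$ in many points. A small instance: two points in $\mathbb F_p^2$. Choose a direction other than that of the line joining them; then every line in the chosen direction contains at most one of the two points. In general, a small set lies on the zero set of a polynomial of low degree, and a direction in which its top-degree part does not vanish will do.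

**Lemma 8.** Let $M=M_{p,k}$, $N=3k=\dim M$, $0<\delta<1$, $\delta p\ge1$, and let $f_1,\dots,f_J:M\to[0,1]$ with
$$J\,N!\,(2/\delta)^N\delta^{-2}<p^9. \tag{5}$$
Write $Ef$ for the average of $f$ over $M$. Then there are $Z_0,\dots,Z_9\in M$ with
$$p^{-10}\sum_{t\in\mathbb F_p^{10}}f_j\Big(B+\sum_{i=0}^9t_iZ_i\Big)\le Ef_j+2\delta\qquad\text{for all }B\in M,\ 1\le j\le J. \tag{6}$$

*Proof.* **Step 1: nine random directions make the bad set small.** Let $B,Z_1,\dots,Z_9$ be independent and uniform in $M$. For $t\ne t'$ in $\mathbb F_p^9$ the linear map $(B,Z)\mapsto(B+\sum t_iZ_i,\,B+\sum t_i'Z_i)$ is onto $M^2$: the difference $\sum(t_i'-t_i)Z_i$ takes every value, and for fixed $Z$ the first component takes every value as $B$ varies. So the $p^9$ points $B+\sum t_iZ_i$ are uniform and pairwise independent. Put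
$$f_j^Z(B)=p^{-9}\sum_{t\in\mathbb F_p^9}f_j\Big(B+\sum_{i=1}^9t_iZ_i\Big).$$
This is an average of $p^9$ pairwise independent variables with values in $[0,1]$ and mean $Ef_j$, so $\mathbb E_{Z,B}|f_j^Z(B)-Ef_j|^2\le p^{-9}$. Sum over $j$ and fix $Z_1,\dots,Z_9$ with $\sum_j\mathbb E_B|f_j^Z(B)-Ef_j|^2\le Jp^{-9}$. By Chebyshev's inequality the set
$$\mathfrak B=\{B\in M:\ f_j^Z(B)>Ef_j+\delta\text{ for some }j\}$$
has at most $Jp^{-9}\delta^{-2}p^N$ elements.

**Step 2: the bad set lies on a hypersurface of degree at most $\delta p$.** Let $d=\lfloor\delta p\rfloor$. Then $d<p$, and $d\ge\delta p/2$ because $\delta p\ge1$. By (5),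
$$|\mathfrak B|\le Jp^{-9}\delta^{-2}p^N<\frac{(\delta p/2)^N}{N!}\le\frac{d^N}{N!}\le\frac{(d+1)\cdots(d+N)}{N!}=\binom{N+d}N .$$
The right side is the dimension of the space of polynomials of degree $\le d$ in $N$ variables over $\mathbb F_p$. Vanishing on $\mathfrak B$ imposes $|\mathfrak B|$ linear conditions, so there is a nonzero polynomial $R$ on $M$, of degree $d'\le d$, vanishing on $\mathfrak B$.

**Step 3: one direction that is transverse to it everywhere.** Let $R_{d'}$ be the top homogeneous part of $R$. It is a nonzero polynomial of degree $<p$, so every variable occurs in it with exponent less than $p$, and such a polynomial is not the zero function. Choose $Z_0\in M$ with $R_{d'}(Z_0)\ne0$. For every $B\in M$ the one-variable polynomial $t\mapsto R(B+tZ_0)$ has degree exactly $d'$, since its coefficient at $t^{d'}$ is $R_{d'}(Z_0)$, which does not depend on $B$. So $B+tZ_0\in\mathfrak B$ for at most $d'\le\delta p$ values of $t$.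

**Step 4: averaging along that direction.** For all other $t_0$ we have $f_j^Z(B+t_0Z_0)\le Ef_j+\delta$, and for the at most $\delta p$ exceptional $t_0$ the value is at most $1$. So the left side of (6), which equals $p^{-1}\sum_{t_0\in\mathbb F_p}f_j^Z(B+t_0Z_0)$, is at most $Ef_j+\delta+\delta$. $\square$

Why nine random directions? The slices will be indexed in part by $SL_3(\mathbb F_p)$, which has $p^3(p^2-1)(p^3-1)<p^8$ elements. Nine directions leave one spare factor $p$ in (5), and this factor pays for all the other terms through (2).

## 5. The subgroup adapted to a given set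

Fix a Borel set $U\subset G$ and $n_0\ge1$.

**Lemma 9.** There are matrices $T_n\in\mathrm{Mat}_{30\times k_n}(\mathbb F_{p_n})$, $n>n_0$, such that with
$$M_n'=\{CT_n:C\in\mathrm{Mat}_{3\times30}(\mathbb F_{p_n})\},\qquad L_n=M_n'\rtimes SL_3(\mathbb F_{p_n})\quad(n>n_0),\qquad L_n=H_n\quad(n\le n_0),$$
the closed subgroup $L=\prod_nL_n$ of $G$ satisfies
$$a(x)=\int_L1_U(lx)\,dl\le\mu(U)+2^{-n_0}\qquad\text{for a.e. }x\in G. \tag{7}$$

*Proof.* **Step 1: slicing $1_U$.** Let $u_n$ be the conditional expectation of $u=1_U$ on the first $n$ coordinates, viewed as a function $K_n\to[0,1]$ on the finite group $K_n$; so $u_0=\mu(U)$. Averaging $u_n(x,y)$ over $y\in H_n$ gives $u_{n-1}(x)$ for $x\in K_{n-1}$.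

**Step 2: choice of $T_n$.** Let $n>n_0$. Apply Lemma 8 with $p=p_n$, $k=k_n$, $\delta=\delta_n$ to the functions
$$f_{x,q}(B)=u_n(x,(B,q)),\qquad x\in K_{n-1},\ q\in SL_3(\mathbb F_{p_n}).$$
Their number is $J\le|K_{n-1}|\,p_n^8$, so $J\,N_n!\,(2/\delta_n)^{N_n}\delta_n^{-2}<p_n^8\cdot p_n=p_n^9$ by (2); also $\delta_np_n\ge1$. We get $Z_0,\dots,Z_9\in M_{p_n,k_n}$. Let $T_n$ be the $30\times k_n$ matrix whose rows are all the rows of $Z_0,\dots,Z_9$. Choosing $C$ to select three rows shows $Z_i\in M_n'$, and $L_n$ is a subgroup by Lemma 3.

**Step 3: from ten directions to $L_n$-orbits.** Since $\sum t_iZ_i\in M_n'$, the average over $A\in M_n'$ of $f_{x,q}(A+B)$ does not change if $A$ is replaced by $A+\sum t_iZ_i$. Averaging over $t$ too and applying (6) at each base point $A+B$,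
$$\operatorname*{avg}_{A\in M_n'}u_n(x,(A+B,q))\le\operatorname*{avg}_{B'\in M_{p_n,k_n}}u_n(x,(B',q))+2\delta_n\qquad\text{for all }x,B,q .$$
Let $y=(B,q_0)\in H_n$. For $l=(A,s)\in L_n$ we have $ly=(A+sB,\,sq_0)$. Average over $A$ for fixed $s$, using the last inequality with $sB$ and $sq_0$ in place of $B$ and $q$, and then over $s$:
$$\operatorname*{avg}_{l\in L_n}u_n(x,ly)\le\operatorname*{avg}_{s}\operatorname*{avg}_{B'}u_n(x,(B',sq_0))+2\delta_n=u_{n-1}(x)+2\delta_n \tag{8}$$
for **all** $x\in K_{n-1}$ and $y\in H_n$; at the end we used that $sq_0$ runs over all of $SL_3(\mathbb F_{p_n})$.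

**Step 4: summing over the coordinates.** Let $a_n(x)=\int_Lu_n(lx)\,dl$. The Haar measure of $L$ is the product measure. For $n>n_0$, integrate over the $n$-th coordinate of $l$ first and apply (8) at the point $(l_1x_1,\dots,l_{n-1}x_{n-1})$ of $K_{n-1}$ and $y=x_n$: this gives $a_n\le a_{n-1}+2\delta_n$ everywhere. For $n=n_0$ we average $u_{n_0}$ over the full group $K_{n_0}$, so $a_{n_0}\equiv\mu(U)$. Hence everywhere
$$a_n\le\mu(U)+\sum_{i>n_0}2\delta_i=\mu(U)+\sum_{i>n_0}2^{-i}=\mu(U)+2^{-n_0}\qquad(n\ge n_0).$$

**Step 5: passing to the limit.** We have $u_n\to u$ in $L^1(G)$ by martingale convergence, and $\|a_n-a\|_1\le\|u_n-u\|_1$ since averaging over translates does not increase the $L^1$ norm. So $a_n\to a$ in $L^1(G)$, a subsequence converges almost everywhere, and (7) follows. $\square$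

Step 4 uses that (8) holds without exceptional points: the bounds for different $n$ are chained through translated arguments, and the result is a pointwise bound, as Proposition 7 requires.

## 6. Finitely many translations detect the adapted subgroup

**Lemma 10.** For the subgroup $L$ of Lemma 9 there are a finite set $F\subset L$ and $C'<\infty$ such that (3) holds.

*Proof.* **Step 1: the coordinates beyond $n_0$.** Put $L^{>}=\prod_{n>n_0}L_n$. Lemma 3, with $r=30$ and index set $\{n>n_0\}$, gives a homomorphism $\varphi:\Gamma_{30}\to L^{>}$ with dense image; the primes are distinct. It makes $L^2(G)$ a unitary representation of $\Gamma_{30}$. Its invariant vectors are exactly the $L^{>}$-invariant vectors, by strong continuity and density. Let $P^{>}$ be the projection onto them. With $S,C$ from Lemma 2 for $r=30$, inequality (1) reads $\|v-P^{>}v\|\le C\max_{s\in S}\|\varphi(s)v-v\|$.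

**Step 2: the first $n_0$ coordinates.** The projection onto the $K_{n_0}$-invariant vectors is $P^{\le}v=\operatorname{avg}_{g\in K_{n_0}}gv$, so $\|v-P^{\le}v\|\le\max_{g\in K_{n_0}}\|gv-v\|$.

**Step 3: together.** Regard $K_{n_0}$ and $L^{>}$ as commuting subgroups of $G$ with product $L=K_{n_0}\times L^{>}$. Since $P^{\le}$ and $P^{>}$ are averages over commuting compact groups, $P_L=P^{\le}P^{>}$. Put $F=K_{n_0}\cup\varphi(S)$. Then
$$\|v-P_Lv\|\le\|v-P^{\le}v\|+\|P^{\le}(v-P^{>}v)\|\le(1+C)\max_{g\in F}\|gv-v\|. \qquad\square$$

**Proof of Theorem A(i).** Let $m$ be a $G$-invariant mean, $U\subset G$ Borel and $n_0\ge1$. Take $L$ from Lemma 9 and $F$, $C'$ from Lemma 10. Since $m$ is invariant under $F$, Proposition 7 and (7) give $m(1_U)\le\mu(U)+2^{-n_0}$. Here $F$ depends on $U$ and $n_0$, which is allowed because $m$ is invariant under all of $G$. Let $n_0\to\infty$: $m(1_U)\le\mu(U)$ for every Borel $U$. Applied to $G\setminus U$ this gives $1-m(1_U)\le1-\mu(U)$, so $m(1_U)=\mu(U)$. Simple functions are norm dense in $L^\infty(G)$ and $m$ is norm continuous, so $m$ is the Haar integral. $\square$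

For $k_n=n$, Theorem A now answers the question: uniqueness of the invariant mean does not imply st.pr.(T).

## 7. Countable subgroups: uniqueness forces the gap

We prove Theorem B. The implication (1)⇒(2) is Proposition 4 with $\Gamma=\langle F\rangle$, and (2)⇒(3) holds because finitely generated groups are countable. For (3)⇒(1), suppose that $G$ lacks st.pr.(T) and let $\Gamma=\{\gamma_1,\gamma_2,\dots\}\le G$ be countable (with repetitions if finite). We construct a $\Gamma$-invariant mean different from Haar. The model is the construction in Section 3: sets that are almost invariant relative to their own size and whose measures have a small sum. There the sets came from linear algebra; here they come from almost invariant vectors.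

**Step 1: the case $\overline\Gamma\ne G$.** The coset space $\overline\Gamma\backslash G$ is compact Hausdorff with more than one point, so it carries a nonconstant continuous real function. Pull it back to $G$, add a constant to make it nonnegative, and normalize: this gives a continuous density $f$ with $\gamma f=f$ for $\gamma\in\Gamma$. Since nonempty open sets have positive Haar measure, $f$ is not a.e. equal to $1$. So $h\mapsto\int fh\,d\mu$ is a $\Gamma$-invariant mean other than Haar. From now on $\overline\Gamma=G$; then the $\Gamma$-invariant elements of $L^2(G)$ are $G$-invariant, hence constant.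

**Step 2: real almost invariant vectors.** Since st.pr.(T) fails, there are unit vectors in $L_0^2(G)$ that are $(\{\gamma_1,\dots,\gamma_i\},1/i)$-invariant. The real and imaginary parts of such a vector lie in $L_0^2(G)$, are moved no more than the vector itself, and one of them has norm at least $1/\sqrt2$. Normalizing that one, we get real unit vectors $v_i\in L_0^2(G)$ with $\|\gamma v_i-v_i\|\to0$ for every $\gamma\in\Gamma$.

**Step 3: either we are done, or no mass escapes.** By Cauchy–Schwarz,
$$\|\gamma v_i^2-v_i^2\|_1\le\|\gamma v_i-v_i\|_2\,\|\gamma v_i+v_i\|_2\le2\|\gamma v_i-v_i\|_2\to0 ,$$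
so every weak\* limit point of the densities $v_i^2$ in $L^\infty(G)^*$ is a $\Gamma$-invariant mean. If one of them is not Haar, we are done. Otherwise Haar is the only limit point, and by weak\* compactness of the set of means $\int v_i^2h\to\int h$ for all $h\in L^\infty(G)$. So $v_i^2\to1$ weakly in $L^1(G)$, and by the Dunford–Pettis theorem the family $(v_i^2)$ is uniformly integrable.

**Step 4: almost invariant sets of intermediate measure.** The distributions of the $v_i$ on $\mathbb R$ have second moment $1$, so they are tight, and after passing to a subsequence they converge weakly to a probability measure $\nu$. By uniform integrability of $(v_i^2)$, first and second moments pass to the limit: $\nu$ has mean $0$ and variance $1$. So the support of $\nu$ contains two points $b<b'$. Choose $t\in(b,b')$ with $\nu(\{t\})=0$, which excludes only countably many values. Then $\theta:=\nu((t,\infty))\in(0,1)$. Let $A_i=\{v_i>t\}$. Since $t$ is not an atom, $\mu(A_i)\to\theta$.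

Next, $\gamma A_i=\{\gamma v_i>t\}$. If $|v_i-t|>\rho$ and $|\gamma v_i-v_i|\le\rho$ at a point, then $v_i$ and $\gamma v_i$ lie on the same side of $t$ there. So for $\gamma\in\Gamma$ and $\rho>0$,
$$\gamma A_i\,\triangle\,A_i\subset\{|v_i-t|\le\rho\}\cup\{|\gamma v_i-v_i|>\rho\}.$$
The second set has measure at most $\rho^{-2}\|\gamma v_i-v_i\|^2\to0$, and for the first, weak convergence gives $\limsup_i\mu(|v_i-t|\le\rho)\le\nu([t-\rho,t+\rho])$. Letting $\rho\to0$ and using $\nu(\{t\})=0$, we get $\mu(\gamma A_i\triangle A_i)\to0$ for every $\gamma\in\Gamma$.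

**Step 5: these sets are asymptotically independent of everything.** Let $\xi$ be a weak limit point of $(1_{A_i})$ in $L^2(G)$. Since $\|\gamma1_{A_i}-1_{A_i}\|_2^2=\mu(\gamma A_i\triangle A_i)\to0$, $\xi$ is $\Gamma$-invariant, hence constant, and the constant is $\lim\mu(A_i)=\theta$. As the sequence is bounded and $\theta$ is its only weak limit point, $1_{A_i}\to\theta$ weakly. So $\mu(A_i\cap B)\to\theta\mu(B)$ for every measurable $B\subset G$.

**Step 6: intersecting to get small sets.** Fix $j\ge1$ and choose $l$ with $((1+\theta)/2)^l\le2^{-j-1}$. Put $B^{(0)}=G$ and choose $i_1,\dots,i_l$ successively, with $B^{(e)}=B^{(e-1)}\cap A_{i_e}$, such that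
$$\tfrac\theta2\,\mu(B^{(e-1)})\le\mu(B^{(e)})\le\tfrac{1+\theta}2\,\mu(B^{(e-1)}),\qquad\mu(\gamma A_{i_e}\triangle A_{i_e})\le\frac{(\theta/2)^l}{lj}\quad(\gamma\in\{\gamma_1,\dots,\gamma_j\}).$$
Any large enough $i_e$ works: the first condition by Step 5, since $\theta/2<\theta<(1+\theta)/2$ and $\mu(B^{(e-1)})>0$, and the second by Step 4. Put $B_j=B^{(l)}$. Then $(\theta/2)^l\le\mu(B_j)\le2^{-j-1}$. Since $\gamma B_j\triangle B_j\subset\bigcup_e(\gamma A_{i_e}\triangle A_{i_e})$,
$$\mu(\gamma B_j\triangle B_j)\le l\cdot\frac{(\theta/2)^l}{lj}=\frac{(\theta/2)^l}j\le\frac{\mu(B_j)}j\qquad(\gamma\in\{\gamma_1,\dots,\gamma_j\}).$$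
The number $l$ was fixed before the $i_e$, so the invariance error could be made small compared with the final size of $B_j$.

**Step 7: the non-Haar mean.** The densities $f_j=1_{B_j}/\mu(B_j)$ satisfy $\|\gamma f_j-f_j\|_1\le1/j$ for $\gamma\in\{\gamma_1,\dots,\gamma_j\}$. So any weak\* limit point $m$ of $(f_j)$ is a $\Gamma$-invariant mean. With $V=\bigcup_jB_j$ we have $\int f_j1_V=1$ for all $j$, hence $m(1_V)=1$, while $\mu(V)\le\sum_{j\ge1}2^{-j-1}=\tfrac12$. So $m$ is not the Haar integral. $\square$
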